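# Piecewise linear $n$-soft maps and the lifting of $n$-cubes

Throughout, $I=[0,1]$, $S^{-1}=\emptyset$, $D^0$ is a point, paracompact spaces are Hausdorff, and $\dim$ is covering dimension.

## 1. Folding an interval

Let $E=[-1,1]$, $B=[0,1]$ and $p(x)=|x|$. We test by hand which lifting problems $p$ can solve.

*Paths.* Let $\beta:I\to B$ be a path and let $e_0\in E$ satisfy $|e_0|=\beta(0)$. If $e_0\ge 0$, then $\beta$ is a lift starting at $e_0$. If $e_0<0$, then $-\beta$ is one. So every path lifts from every prescribed starting point.

*Maps of zero-dimensional spaces.* Let $X$ be paracompact with $\dim X\le 0$, let $A\subset X$ be closed, and let $g:A\to E$, $h:X\to B$ satisfy $|g|=h|_A$. We look for $G:X\to E$ with $G|_A=g$ and $|G|=h$, that is, for a choice of signs. We use one textbook fact: in a paracompact space of dimension $\le 0$, two disjoint closed sets can be separated by a clopen set. Choose clopen sets $C_i$ with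
$$\{h\ge 1/i\}\subset C_i\subset\{h>1/(i+1)\},\qquad i\ge 1,$$
and $C_0=\emptyset$. They increase, and the clopen sets $R_i=C_i\setminus C_{i-1}$ are disjoint with union $\{h>0\}$. On $A\cap R_i$ we have $|g|=h>1/(i+1)$, so the parts of $A\cap R_i$ where $g>0$ and where $g<0$ are disjoint and closed in $X$. Hence there is a clopen $P_i\subset R_i$ that contains the first part and misses the second. Put $G=h$ on $P_i$, $G=-h$ on $R_i\setminus P_i$, and $G=0$ on $\{h=0\}$. On $\{h>0\}$ the map $G$ is continuous because the $R_i$ are open; at points of $\{h=0\}$ it is continuous because $|G|=h$. So the problem always has a solution.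

*Homotopies of the interval.* Take $f=\mathrm{id}:[-1,1]\to E$ and $H(x,t)=|x|+t(1-|x|)$, so $H(\cdot,0)=p\circ f$. Suppose $G$ lifts $H$ with $G(\cdot,0)=f$. At $x=\pm1$ we have $|G(x,t)|=1$ for all $t$, so $G(\pm 1,1)=\pm1$. But $G(\cdot,1)$ maps the connected set $[-1,1]$ into $\{-1,1\}$. This is impossible.

*Homotopies of a zero-dimensional compactum.* Let $X=\{\infty\}\cup\{(i,\pm):i\ge1\}$ be the one-point compactification of a countable discrete set. Put $f(i,\pm)=\pm1/i$, $f(\infty)=0$ and $H(x,t)=|f(x)|+t(1-|f(x)|)$. If $G$ lifts $H$ from $f$, then at $(i,\pm)$ the value of $|G|$ stays $\ge 1/i$, so the sign never changes and $G((i,\pm),1)=\pm1$. This is not continuous at $\infty$. So this homotopy has no lift, although $X$ is zero-dimensional.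

Compare the map $p':E'\to[0,1]$, where $E'$ is the disjoint union of a point $e$ and a copy of $[0,1]$, $p'(e)=0$, and $p'$ is the identity on the copy. All fibers are nonempty, but the path $t\mapsto t$ has no lift starting at $e$. The zero-dimensional test also detects this: take $X=\{0\}\cup\{1/i\}$, $A=\{0\}$, $h$ the inclusion, $g(0)=e$. A continuous $G$ would have to equal $e$ near $0$, and $e$ does not lie over $1/i$.

In both examples the extension test on zero-dimensional spaces and the lifting of paths give the same verdict. But a path is a map of a one-dimensional space. Is it a general phenomenon that testing on dimension $n$ gives lifting of homotopies of $I^n$, which live on the $(n+1)$-dimensional space $I^n\times I$?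

## 2. $n$-soft maps, Serre $n$-fibrations, and what softness gives at once

Let $n\ge 0$ be an integer and let $p:E\to B$ be a continuous map.

**Definition 1.** $p$ is *$n$-soft* if for every paracompact space $X$ with $\dim X\le n$, every closed subset $A\subset X$, and all continuous maps $g:A\to E$ and $h:X\to B$ with $p\circ g=h|_A$, there is a continuous map $G:X\to E$ with $G|_A=g$ and $p\circ G=h$.

**Definition 2.** $p$ is a *Serre $n$-fibration* if for every $k\le n$, every continuous $f:I^k\to E$ and every homotopy $H:I^k\times I\to B$ with $H(\cdot,0)=p\circ f$, there is a homotopy $\tilde H:I^k\times I\to E$ with $\tilde H(\cdot,0)=f$ and $p\circ\tilde H=H$. We also say that $p$ *has LP*; the number $n$ is fixed throughout.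

**Definition 3.** A map $p:E\to B$ between compact polyhedra is *piecewise linear* (PL) if, for some triangulations of $E$ and $B$, $p$ maps each simplex of $E$ linearly into a simplex of $B$.

**Definition 4.** A space $F$ is *$(n-1)$-connected* if every map $S^{j-1}\to F$ with $0\le j\le n$ extends to $D^j$. The case $j=0$ says that $F\neq\emptyset$, also for $n=0$.

The fold of Section 1 is $0$-soft and a Serre $0$-fibration, but not a Serre $1$-fibration. The map $p'$ is neither $0$-soft nor a Serre $0$-fibration. The problem (posed at https://repovs.fmf.uni-lj.si/files/2022/09/RecProGenTop2.pdf) asks whether every piecewise linear $n$-soft mapping of compact polyhedra is a Serre $n$-fibration. The answer is yes.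

**Theorem A.** Every piecewise linear $n$-soft map of compact polyhedra is a Serre $n$-fibration.

Over a one-point base there is nothing to prove: each homotopy is constant, and $\tilde H(x,t)=f(x)$ lifts it. In general, the first thing to try is softness itself, with $X=I^k\times I$, $A=I^k\times 0$, $g=f$, $h=H$. Since $\dim X=k+1$, this settles all $k\le n-1$. It stops exactly at $k=n$, where $\dim(I^n\times I)=n+1$ and Definition 1 says nothing. Nor can one hope for an argument that uses only the dimension of the domain $K$ of the homotopy: the last test of Section 1 shows a $0$-soft PL map that fails to lift a homotopy of a zero-dimensional compactum. So a proof has to use that the domain is a cube, and we shall see that this happens when cubes and open subsets of cubes are cut into cells.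

## 3. Simplicial maps and the maps $p_\sigma$

Both properties in question are topological. A PL map of compact polyhedra is simplicial for suitable triangulations (Rourke–Sanderson, *Introduction to Piecewise-Linear Topology*, Thm 2.14). From now on $p:E\to B$ is a simplicial map of finite simplicial complexes, possibly empty. A complex and its polyhedron have the same letter. Points are written in barycentric coordinates $x=(x_v)$ and metrized by a norm on coordinate vectors. In coordinates $p$ is linear: $p(x)_w=\sum_{p(v)=w}x_v$. A simplex is a nonempty vertex set, and $\sigma^\circ$ is the open simplex.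

**Definition 5.** For a simplex $\sigma$, the *open star* is $St(\sigma)=\{x:x_v>0\text{ for all }v\in\sigma\}$.

Open stars are open sets. The intersection $St(\sigma)\cap St(\sigma')$ equals $St(\sigma\cup\sigma')$ if $\sigma\cup\sigma'$ is a simplex and is empty otherwise. Also $p(St(\sigma))\subset St(p(\sigma))$.

**Definition 6.** Let $\sigma$ be a simplex of $E$ and $\tau=p(\sigma)$. Put $M_\tau=\mathrm{lk}(\tau,B)$ and
$$L_\sigma=\{\beta:\ \beta\cap\sigma=\emptyset,\ \beta\cup\sigma\in E,\ p(\beta)\cap\tau=\emptyset\}.$$
If $\beta\in L_\sigma$, then $p(\beta)\cup\tau=p(\beta\cup\sigma)$ is a simplex, so $p$ restricts to a simplicial map $p_\sigma:L_\sigma\to M_\tau$.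

*Example.* Let $E$ be a triangle with vertices $u,u',v$ and $B=[0,1]$ a $1$-simplex, $p(u)=p(u')=0$, $p(v)=1$. For $\sigma=\{u\}$ the ordinary link is the edge $u'v$, but $u'$ lies over $\tau=\{0\}$ and is excluded: $L_\sigma=\{v\}$, and $p_\sigma$ is the map of one point to $M_\tau=\{1\}$.

The construction can be iterated without leaving the family. For $\beta\in L_\sigma$,
$$(p_\sigma)_\beta=p_{\sigma\cup\beta}.\tag{1}$$
Indeed, a simplex $\gamma$ belongs to the left-hand domain if $\gamma\cup\beta\in L_\sigma$, $\gamma\in L_\sigma$, $\gamma\cap\beta=\emptyset$ and $p(\gamma)\cap p(\beta)=\emptyset$. Since $\beta\in L_\sigma$ already, this means that $\gamma\cap(\sigma\cup\beta)=\emptyset$, $\gamma\cup\sigma\cup\beta\in E$ and $p(\gamma)\cap(\tau\cup p(\beta))=\emptyset$, which is $\gamma\in L_{\sigma\cup\beta}$. The targets agree because $\mathrm{lk}(p(\beta),\mathrm{lk}(\tau,B))=\mathrm{lk}(\tau\cup p(\beta),B)$.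

Two conditions will be compared with lifting.

**(L)** For every simplex $\sigma$ of $E$, all fibers of $p_\sigma$ over points of $M_{p(\sigma)}$ are $(n-1)$-connected (in particular nonempty).

**(F)** All fibers of $p$ are $(n-1)$-connected.

*Examples.* For the fold, with vertices $-1,0,1$ in $E$ and $0,1$ in $B$, and $\sigma=\{0\}$, the map $p_\sigma$ is $\{-1,1\}\to\{1\}$ with fiber $S^0$. For $\sigma=\{\pm1\}$ it is $\{0\}\to\{0\}$. For the two edges the link is empty. So (L) holds for $n=0$ and fails for $n\ge1$. For $p'$ and $\sigma=\{e\}$ we get $\emptyset\to\{1\}$, so (L) fails already for $n=0$. Finally, let $E$ be two points and $B$ one point. All links are empty, so (L) holds for every $n$ and $p$ is a Serre $n$-fibration for every $n$. But (F) fails for $n\ge 1$ and $p$ is not $1$-soft, since the identity of $S^0=E$ does not extend to $D^1$.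

**Theorem B.** (1) $p$ is a Serre $n$-fibration $\iff$ (L). (2) $p$ is $n$-soft $\iff$ (L) and (F) $\iff$ $p$ is a Serre $n$-fibration with $(n-1)$-connected fibers.

Theorem A will follow from two implications: $n$-soft $\Rightarrow$ (L), (F) (Proposition 3), and (L) $\Rightarrow$ Serre (Proposition 8). The passage through (L) solves the dimension problem of Section 2 in this sense: (L) is a condition about spheres $S^{j-1}$ with $j\le n$, which softness can test, and it is then our task to lift on $I^n\times I$ using only (L).

## 4. Coordinates in a star and a fiberwise retraction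

Fix $\sigma$, $\tau=p(\sigma)$, $W=St(\sigma)$, $N=St(\tau)$.

For $y\in N$ let $s(y)=\sum_{w\notin\tau}y_w\in[0,1)$. Let $\alpha(y)\in\tau^\circ$ be the normalized $\tau$-part of $y$ and, if $s(y)>0$, let $\mu(y)\in M_\tau$ be the normalized remaining part. So $y=(1-s)\alpha+s\mu$. Upstairs the same can be done only for points with no weight on extra vertices over $\tau$. Put
$$W_1=\{x\in W:\ x_v=0\text{ whenever }v\notin\sigma,\ p(v)\in\tau\}.$$

**Lemma 1.** Each $x\in W_1$ can be written $x=(1-s)\alpha(x)+s\lambda(x)$ with $s=s(x)=\sum_{v\notin\sigma}x_v\in[0,1)$, $\alpha(x)\in\sigma^\circ$, and $\lambda(x)\in L_\sigma$ if $s>0$. All triples $(s,\alpha,\lambda)$ of this kind occur (no $\lambda$ if $s=0$), and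
$$s(p(x))=s(x),\qquad \alpha(p(x))=p(\alpha(x)),\qquad \mu(p(x))=p_\sigma(\lambda(x)).\tag{2}$$
The functions $s,\alpha$ are continuous, and $\lambda,\mu$ are continuous where $s>0$. Conversely, an expression $(1-s)\alpha+s\lambda$, read as $\alpha$ when $s=0$, is continuous as soon as $s,\alpha$ are continuous and $\lambda$ is continuous where $s>0$.

*Proof.* The support of $x\in W_1$ contains $\sigma$, and its other vertices are not over $\tau$; so they span a simplex of $L_\sigma$, and normalizing the two parts of $x$ gives $\alpha(x)$ and $\lambda(x)$. Conversely, $\sigma\cup\mathrm{supp}\,\lambda$ is a simplex of $E$, so each triple gives a point of $W_1$. Since $p$ is linear and sends $\sigma$ to $\tau$ and $L_\sigma$ to $M_\tau$, (2) holds. The coordinates are $x_v/(1-s)$ and $x_v/s$, hence continuous where the denominators are positive. For the last statement, the coordinates of $\lambda$ lie in $I$, so $s\lambda\to 0$ when $s\to0$. $\square$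

The rest of $W$ is pushed into $W_1$ without moving the image. For each $w\in\tau$ choose a vertex $c(w)\in\sigma$ over $w$. For $\varphi\in I$ and $x\in W$ let $D_\varphi(x)$ be obtained from $x$ as follows: for every $v\notin\sigma$ with $p(v)\in\tau$, replace $x_v$ by $\varphi x_v$ and add the removed weight $(1-\varphi)x_v$ to the coordinate of $c(p(v))$.

**Lemma 2.** $D:I\times W\to W$ is well defined and continuous, and
$$D_1=\mathrm{id},\qquad D_0(W)\subset W_1,\qquad D_\varphi|_{W_1}=\mathrm{id},\qquad pD_\varphi=p.\tag{3}$$

*Proof.* Weight is added only to coordinates in $\sigma\subset\mathrm{supp}\,x$, so the support does not grow and stays a simplex, and the coordinates in $\sigma$ stay positive. The coordinates of $D_\varphi(x)$ are polynomials in $\varphi$ and the $x_v$. Weight moves only between vertices with the same image, so $pD_\varphi=p$. The other claims are read off the definition. $\square$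

In the triangle example with $\sigma=\{u\}$, $W_1$ is the half-open edge from $u$ to $v$ without $v$, and $D_\varphi$ slides the weight of $u'$ to $u$.

## 5. Softness tested on a sequence of disks shrinking to a point

**Proposition 3.** If $p$ is $n$-soft, then (L) and (F) hold.

*Proof.* **Step 1: (F).** This step uses constant maps. For $b\in B$, $0\le j\le n$ and $g:S^{j-1}\to p^{-1}(b)$, apply softness to $X=D^j$, $A=S^{j-1}$ and the constant map $h=b$. The result is an extension $D^j\to p^{-1}(b)$ of $g$.

**Step 2: the test space for (L).** The purpose is to force a disk to appear near a chosen point of $\sigma^\circ$, as the test with the sequence $1/i$ did for $p'$. Let $m\in M_\tau$, $0\le j\le n$, $g:S^{j-1}\to p_\sigma^{-1}(m)$. Let $a$ be the barycenter of $\sigma$ and $b=p(a)\in\tau^\circ$. Let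
$$X=\{\infty\}\cup\bigsqcup_{i\ge1}D_i$$
be the one-point compactification of a countable disjoint union of copies $D_i$ of $D^j$. It is compact and metrizable, and by the countable closed sum theorem $\dim X\le j\le n$. Let $A=\{\infty\}\cup\bigsqcup\partial D_i$, a closed set, and $s_i=1/(i+1)$. Define $h:X\to B$ and $\hat g:A\to E$ by
$$h=(1-s_i)b+s_im\ \text{ on }D_i,\quad h(\infty)=b;\qquad \hat g=(1-s_i)a+s_ig\ \text{ on }\partial D_i,\quad \hat g(\infty)=a.$$
Both are continuous at $\infty$ because $s_i\to0$, and $p\hat g=h|_A$ by (2).

**Step 3: reading off the extension.** This step converts a lift into a disk in the fiber of $p_\sigma$. By softness there is $G:X\to E$ with $pG=h$ and $G|_A=\hat g$. Since $G(\infty)=a$ lies in the open set $St(\sigma)$, we have $G(D_i)\subset St(\sigma)$ for some $i$. Now $D_0G|_{D_i}$ maps into $W_1$ and lies over $h$, where $s=s_i>0$ and $\mu=m$. So $\lambda\circ D_0\circ G|_{D_i}$ is a continuous map $D^j\to p_\sigma^{-1}(m)$. On $\partial D_i$ the map $G=(1-s_i)a+s_ig$ already has values in $W_1$, so $D_0$ does nothing and $\lambda$ gives $g$. $\square$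

## 6. Lifting over cells, and gluing lifts in the total space

If $q:X\to Y$ has LP and $(P,Q)\cong(I^k\times I,\,I^k\times0)$ with $k\le n$, then every $h:P\to Y$ with a given lift on $Q$ has a lift on $P$ extending the given one: transport the problem by the homeomorphism. By a standard fact this applies to

* $(d\times I,\ d\times 0\cup\partial d\times I)$, where $d$ is a $k$-simplex, $k$-disk or $k$-cube;
* ($(k+1)$-cube, union of all its facets but one), which is the previous pair for $d=I^k$ up to permuting and reversing coordinates.

Consequently homotopies of simplicial complexes of dimension $\le n$ lift from a given start, simplex by simplex in order of dimension.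

The next lemma glues over a cover of the total space, not of the base. It needs that each member of the cover has LP over the *whole* of $Y$.

**Lemma 4 (gluing).** Let $q:X\to Y$ be a map and let $\mathcal U$ be an open cover of $X$, closed under nonempty finite intersections, such that every $q|_U:U\to Y$, $U\in\mathcal U$, has LP. Let $K$ be an open subset of $I^k$, $k\le n$. Then for $f:K\to X$ and $H:K\times I\to Y$ with $H_0=qf$ there is a lift $G:K\times I\to X$ of $H$ with $G_0=f$.

*Proof.* **Step 1: assigning to each simplex a member of $\mathcal U$.** The assignment must be monotone, so that boundary values land in the right set. Open subsets of polyhedra have locally finite triangulations subordinate to any given open cover; so triangulate $K$ such that $f$ maps each closed simplex into a member of $\mathcal U$. For each maximal simplex $c$ choose $U_c\in\mathcal U$ with $f(c)\subset U_c$. For any simplex $d$ put $V_d=\bigcap\{U_c:c\supset d\text{ maximal}\}$. By local finiteness this is a finite intersection, and it contains $f(d)\ne\emptyset$, so $V_d\in\mathcal U$. If $d'$ is a face of $d$, each maximal simplex containing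 $d$ contains $d'$, so $V_{d'}\subset V_d$.

**Step 2: lifting simplex by simplex.** By induction on $\dim d$ we define $G$ on $d\times I$ with values in $V_d$. On $d\times0$ it is $f$, with $f(d)\subset V_d$; on $\partial d\times I$ it is defined already, with values in sets $V_{d'}\subset V_d$. Since $q|_{V_d}$ has LP and $\dim d\le k\le n$, the lift extends over $d\times I$ inside $V_d$. By local finiteness the resulting $G$ is continuous. $\square$

## 7. Lifting over open subsets of $I^k\times I$

Why are open sets needed? Suppose $H:I^k\times I\to N$ is to be lifted into $W_1$. In the coordinates of Lemma 1 we must lift $\mu\circ H$ through $p_\sigma$, and $\mu\circ H$ is defined only on the open set $U=\{s\circ H>0\}$. It can be any shape, and parts of it may not touch $I^k\times0$. The natural attempt is to cut $U$ into cells and extend the lift skeleton by skeleton, using that the fibers are $(n-1)$-connected. This works for cells of dimension $\le n$ (Lemma 5). It stops at cells of dimension $n+1$, which occur when $k=n$: for $S^n\to$ point, a map of degree one of the boundary of an $(n+1)$-cube to $S^n$ does not extend over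 the cube. The way out is not to prescribe the lift on the whole boundary. Each new cube keeps one facet free, chosen so that the free facets lead toward the part of the cube that is missing from $U$.

**Lemma 5.** Let $q:L\to M$ have LP and let all its fibers be $(n-1)$-connected. For $j\le n$, $h:D^j\to M$ and a lift $g:S^{j-1}\to L$ of $h|_{S^{j-1}}$, there is a lift $D^j\to L$ of $h$ extending $g$.

*Proof.* For $j=0$ use that fibers are nonempty. Let $j\ge1$.

**Step 1: a lift of a squeezed map.** We pull $g$ into one fiber and fill it there. On $S^{j-1}\times I$ the homotopy $\Phi(x,t)=h((1-t)x)$ has a lift $\tilde\Phi$ starting at $g$. Its end $\tilde\Phi(\cdot,1):S^{j-1}\to q^{-1}(h(0))$ extends to $\theta:D^j\to q^{-1}(h(0))$. Put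
$$g_0(x)=\begin{cases}\tilde\Phi(x/|x|,\,2-2|x|), & |x|\ge\frac12,\\ \theta(2x), & |x|\le\frac12.\end{cases}$$
The formulas agree for $|x|=\frac12$, $g_0=g$ on $S^{j-1}$, and $qg_0=h\rho$, where $\rho(x)=(2|x|-1)x/|x|$ for $|x|\ge\frac12$ and $\rho(x)=0$ otherwise.

**Step 2: undoing the squeeze.** The homotopy $(x,t)\mapsto h((1-t)\rho(x)+tx)$ goes from $h\rho$ to $h$ and is stationary on $S^{j-1}$, where $\rho(x)=x$. Lift it starting from $g_0$ and staying at $g$ on $S^{j-1}$; this is lifting for $(D^j\times I,D^j\times0\cup S^{j-1}\times I)$ with $j\le n$. The end of the lift covers $h$ and extends $g$. $\square$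

**Lemma 6.** Let $q:L\to M$ have LP and $(n-1)$-connected fibers. Let $k\le n$, let $U\subset I^k\times I$ be open, and let $V=U\cap(I^k\times0)$. Given $h:U\to M$ and a lift $g:V\to L$ of $h|_V$, there is a lift $G:U\to L$ of $h$ with $G|_V=g$.

*Proof.* If $U=I^k\times I$, use LP. Let $U\ne I^k\times I$.

**Step 1: exhausting $U$ by finite cubical complexes.** This step reduces the lemma to an extension problem. Let $\mathcal Q_m$ be the subdivision of $I^{k+1}=I^k\times I$ into dyadic cubes of side $2^{-m}$, and let $U_m$ be the union of the cubes of $\mathcal Q_m$ contained in $U$. Then $U_0=\emptyset$ and $U_m\subset U_{m+1}$. If $x\in U$ and $m$ is large, all cubes of $\mathcal Q_m$ containing $x$ lie in $U$, and their union is a neighborhood of $x$; so the interiors of the $U_m$ in $I^{k+1}$ cover $U$. Suppose a lift is given on $U_m$ that agrees with $g$ on $U_m\cap V$. We extend it to $U_{m+1}$ so that it agrees with $g$ on $U_{m+1}\cap V$.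

**Step 2: choosing free facets.** Each new cube gets one facet through which its extension will leave. A cube $c\in\mathcal Q_{m+1}$ is *new* if $c\subset U$ and $c\not\subset U_m$. Let $\hat c\in\mathcal Q_m$ be its parent. Then $\hat c\not\subset U$ (otherwise $c\subset\hat c\subset U_m$), so some child of $\hat c$ is not contained in $U$. Under adjacency along common facets, the children of $\hat c$ form a connected graph. For a child $c$ let $d(c)$ be the distance in this graph to the set of children of $\hat c$ not contained in $U$. If $c$ is new, then $d(c)\ge1$; choose an adjacent child $c^*$ with $d(c^*)=d(c)-1$ and put $\Gamma_c=c\cap c^*$, a facet of $c$.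

We record three facts.

* The facet $\Gamma_c$ lies in exactly two cubes of $\mathcal Q_{m+1}$, namely $c$ and $c^*$.
* The facets $\Gamma_c$ are pairwise distinct: if $\Gamma_c=\Gamma_{c'}$ with $c\neq c'$, then $c'=c^*$ and $c=(c')^*$, so $d(c')=d(c)-1$ and $d(c)=d(c')-1$, a contradiction.
* The relative interior of $\Gamma_c$ lies in the interior of $\hat c$. It therefore meets neither $U_m$, a union of other cubes of $\mathcal Q_m$, nor $I^k\times0$.

**Step 3: cells of dimension $\le k$.** Here we lift everything except the free facets. View $U_{m+1}$ as a cubical complex of cubes of $\mathcal Q_{m+1}$. A cube meets $I^k\times0$ in a face or not at all, so $U_m\cup(U_{m+1}\cap(I^k\times0))$ is a subcomplex. On it the lift is given, by assumption on $U_m$ and by $g$ on the second set; the two agree on $U_m\cap V$. By the third fact no $\Gamma_c$ is a cell of this subcomplex. Extend over all other cells of dimension $\le k$, except the $k$-cells $\Gamma_c$, in order of dimension by Lemma 5. This is possible since $k\le n$, and since the boundary of a cell of dimension $\le k$ consists of cells of dimension $\le k-1$, none of which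 was left out.

**Step 4: the new $(k+1)$-cubes.** Now LP replaces the missing connectivity. Within each parent $\hat c$, treat the new cubes $c$ in order of decreasing $d(c)$. When $c$ is treated, the lift is defined on all facets of $c$ except $\Gamma_c$. Indeed, let another facet of $c$ be of the form $\Gamma_{c'}$. Then $c'\ne c$, so $(c')^*=c$ by the first fact, hence $d(c')=d(c)+1$ and $c'$ has been treated already. Extend over $c$, and thereby over $\Gamma_c$, by LP for the pair ($c$, all facets but $\Gamma_c$), as $k\le n$. Two cubes meet in a common face, where the lifts agree by construction. This completes the extension to $U_{m+1}$.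

**Step 5: the limit.** The successive extensions define a lift $G$ on $U=\bigcup U_m$. It is continuous on each $U_m$, and the interiors of the $U_m$ cover $U$; so $G$ is continuous. Clearly $G|_V=g$. $\square$

*Two small cases.* For $k=0$ the cubes are intervals. A parent of a new interval $c$ has two children, the other one is not contained in $U$, and $\Gamma_c$ is the midpoint of the parent. Step 3 gives the lift at the other endpoint of $c$, and Step 4 lifts the path along $c$ from there. For $k=1$, let a parent square miss $U$ only in its lower left child. Then the upper right child has $d=2$ and leaves, say, through the facet it shares with the lower right child; the upper left and lower right ones have $d=1$ and leave through the facets they share with the lower left child. The upper right child is treated first.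

## 8. Homotopies into the part $W_1$ of a star

**Lemma 7.** If $p_\sigma$ has LP and $(n-1)$-connected fibers, then $p|_{W_1}:W_1\to N$ has LP.

*Proof.* Let $k\le n$, $f:I^k\to W_1$, $H:I^k\times I\to N$, $H_0=pf$.

**Step 1: the $\sigma$-part.** We lift $\alpha\circ H$ by an explicit formula. For $v\in\sigma$ put
$$a(x,t)_v=\alpha(f(x))_v\cdot\frac{\alpha(H(x,t))_{p(v)}}{\alpha(H(x,0))_{p(v)}}.$$
All factors are positive and continuous. By (2), for $w\in\tau$ the sum of $\alpha(f(x))_v$ over $v\in\sigma$ with $p(v)=w$ is $\alpha(H(x,0))_w$. So the sum of $a(x,t)_v$ over these $v$ is $\alpha(H(x,t))_w$, and the total sum is $1$. Thus $a:I^k\times I\to\sigma^\circ$ is continuous, $p\circ a=\alpha\circ H$ and $a(\cdot,0)=\alpha\circ f$.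

**Step 2: the link part.** We lift $\mu\circ H$ where it is defined. Let $U=\{s\circ H>0\}$, an open set. For $(x,0)\in U$ we have $s(f(x))=s(H(x,0))>0$, and $\lambda(f(x))$ is a lift of $\mu(H(x,0))$ by (2). By Lemma 6 applied to $p_\sigma$ there is a lift $\ell:U\to L_\sigma$ of $\mu\circ H|_U$ with $\ell(x,0)=\lambda(f(x))$ for $(x,0)\in U$.

**Step 3: assembling.** Put $G=(1-s\circ H)\,a+(s\circ H)\,\ell$. By Lemma 1 this is a continuous map into $W_1$, it covers $H$, and $G_0=f$. $\square$

## 9. From (L) to the Serre property

It remains to treat starting maps $f$ that are not confined to $W_1$. A first attempt is to slide $f$ into $W_1$ by $D$ during a short time $[0,\epsilon]$ and then to lift from $D_0f$ by Lemma 7. Since $pD_\varphi=p$, the first part stays over $H(x,0)$. So this lifts a homotopy that stands still on $[0,\epsilon]$, and not $H$ itself. To move along $H$ from the first moment, we need a lift $G'$ of $H$ to slide along, and such a lift is available only over the points $x$ with $f(x)\in W\setminus W_1$, by induction. The sliding time then has to depend on $x$ and to vanish where $f(x)\in W_1$.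

**Proposition 8.** If (L) holds, then $p$ is a Serre $n$-fibration.

*Proof.* **Step 1: setting up the induction.** This step makes Lemma 7 available. We use induction on $\dim B$, over all simplicial maps of finite complexes satisfying (L). If $B=\emptyset$, there is nothing to prove. By (1) each $p_\sigma$ satisfies (L), and $\dim M_{p(\sigma)}<\dim B$. So by induction each $p_\sigma$ has LP, and its fibers are $(n-1)$-connected by (L). Lemma 7 applies to every $\sigma$.

**Claim.** For every simplex $\sigma$ of $E$, the map $p:St(\sigma)\to St(p(\sigma))$ has LP.

We prove the claim in Steps 2 to 5 by downward induction on $\dim\sigma$, with the notation of Section 4. Let $W'=W\setminus W_1$.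

**Step 2: lifting inside $W'$.** This step supplies $G'$. A point $x\in W$ lies in $W'$ exactly when $x_v>0$ for some $v\notin\sigma$ with $p(v)\in\tau$. Hence
$$\mathcal U=\{St(\sigma'):\ \sigma'\supsetneq\sigma,\ p(\sigma')=\tau\}$$
is an open cover of $W'$, and it is closed under nonempty finite intersections because $St(\sigma')\cap St(\sigma'')=St(\sigma'\cup\sigma'')$ when nonempty. By the downward induction each $St(\sigma')\to St(\tau)=N$ has LP. So Lemma 4 applies to $p:W'\to N$. If $\mathcal U=\emptyset$, as for $\sigma$ of top dimension, then $W'=\emptyset$.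

Now let $K=I^k$, $k\le n$, $f:K\to W$, $H:K\times I\to N$, $H_0=pf$. Put $K'=f^{-1}(W')$, an open subset of $K$. By Lemma 4 there is a lift $G':K'\times I\to W'$ of $H|_{K'\times I}$ with $G'_0=f|_{K'}$. If $K'=K$, the claim is proved. Assume $K'\ne K$.

**Step 3: the sliding time.** We look for a time $\delta(x)$ so short that $G'$ has hardly moved, although $G'$ is uncontrolled near the edge of $K'$. Let $r(x)=\mathrm{dist}(x,K\setminus K')$. We construct a continuous $\delta:K\to[0,\frac12]$ with $\delta^{-1}(0)=K\setminus K'$ and
$$|G'(x,t)-f(x)|\le r(x)\qquad\text{for }x\in K',\ 0\le t\le\delta(x).\tag{4}$$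
The set $\{r\ge1/i\}$ is compact and contained in $K'$, so $G'$ is uniformly continuous on $\{r\ge1/i\}\times I$. Hence there are numbers $\epsilon_1\ge\epsilon_2\ge\cdots>0$ with $\epsilon_i\le\frac1{2i}$ such that $|G'(x,t)-f(x)|\le 1/i\le r(x)$ whenever $r(x)\ge 1/i$ and $t\le\epsilon_i$. Let $\eta:[0,\infty)\to[0,\frac12]$ satisfy $\eta(0)=0$, $\eta(1/i)=\epsilon_{i+1}$, be linear on each $[\frac1{i+1},\frac1i]$, and be constant on $[1,\infty)$. It is continuous, and positive off $0$. Put $\delta=\eta\circ r$. If $r(x)\in[\frac1{i+1},\frac1i]$, then $\delta(x)\le\epsilon_{i+1}$ and $r(x)\ge\frac1{i+1}$; if $r(x)\ge1$, then $\delta(x)=\epsilon_2\le\epsilon_1$. In both cases (4) follows.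

**Step 4: the lift.** We slide along $G'$ until time $\delta(x)$, and then continue in $W_1$. Define $g_1:K\to W_1$ by $g_1(x)=D_0G'(x,\delta(x))$ for $x\in K'$ and $g_1(x)=f(x)$ for $x\notin K'$. It is continuous on the open set $K'$ and on $K\setminus K'$. If $x_j\to x$ with $x_j\in K'$, $x\notin K'$, then (4) and $r(x_j)\to0$ give $G'(x_j,\delta(x_j))\to f(x)\in W_1$, so $g_1(x_j)\to D_0f(x)=f(x)$. Thus $g_1$ is continuous, and $pg_1(x)=H(x,\delta(x))$. By Lemma 7 there is $G_1:K\times I\to W_1$ with $G_1(\cdot,0)=g_1$ and $pG_1(x,u)=H(x,\delta(x)+u(1-\delta(x)))$. Put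
$$G(x,t)=\begin{cases}G_1\Big(x,\dfrac{t-\delta(x)}{1-\delta(x)}\Big), & t\ge\delta(x),\\[6pt] D_{1-t/\delta(x)}\,G'(x,t), & x\in K',\ 0\le t\le\delta(x).\end{cases}$$
For $t=\delta(x)>0$ both formulas give $D_0G'(x,\delta(x))$. We have $pG=H$ and $G(K\times I)\subset W$. For $t=0$ the value is $D_1G'(x,0)=f(x)$ if $x\in K'$, and $G_1(x,0)=g_1(x)=f(x)$ if $x\notin K'$. So $G_0=f$.

**Step 5: continuity.** The only delicate points are over $K\setminus K'$. The map $G$ is continuous on the closed set $\{t\ge\delta(x)\}$. It is also continuous on the open set $K'\times I$, which is the union of two relatively closed pieces on which $G$ is continuous. Each $(x,t)$ with $x\notin K'$ has $\delta(x)=0$, so it lies in $\{t\ge\delta(x)\}$. It remains to consider $(x_j,t_j)\to(x,t)$ with $x\notin K'$, $x_j\in K'$, $t_j\le\delta(x_j)$. Then $t=0$, and $G'(x_j,t_j)\to f(x)\in W_1$ by (4). Put $\varphi_j=1-t_j/\delta(x_j)\in I$. Every subsequence has a further subsequence along which $\varphi_j$ converges to some $\varphi\in I$, and along it $D_{\varphi_j}G'(x_j,t_j)\to D_\varphi(f(x))=f(x)$. So $G(x_j,t_j)\to f(x)=G(x,0)$. This proves the claim.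

**Step 6: from stars to $p$.** This step passes from open stars in $E$ to the whole map. Let $w$ be a vertex of $B$. The sets $St(\sigma)$ with $p(\sigma)=\{w\}$ form an open cover of $p^{-1}(St(w))$, closed under nonempty finite intersections, and by the claim each has LP over $St(w)$. By Lemma 4 with $K=I^k$, the map $p:p^{-1}(St(w))\to St(w)$ has LP. Now let $k\le n$, $f:I^k\to E$ and $H:I^k\times I\to B$ be arbitrary with $H_0=pf$. The sets $H^{-1}(St(w))$ form an open cover of the compact space $I^k\times I$. So there are a triangulation of $I^k$ and a partition $0=t_0<\dots<t_l=1$ such that $H$ maps each $d\times[t_{i-1},t_i]$ into some $St(w)$. Lift successively over $i$ and, for fixed $i$, simplex by simplex in order of dimension, extending the lift given on $d\times t_{i-1}\cup\partial d\times[t_{i-1},t_i]$. Hence $p$ is a Serre $n$-fibration. $\square$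

Propositions 3 and 8 prove Theorem A: the answer to the problem is yes.

## 10. The two converse implications in Theorem B

**Proposition 9.** If $p$ is a Serre $n$-fibration, then (L) holds.

*Proof.* **Step 1: a homotopy that contains all small disks.** Here one homotopy of $D^j$ replaces the sequence of disks in Proposition 3. Let $m\in M_\tau$, $0\le j\le n$, $g:S^{j-1}\to p_\sigma^{-1}(m)$. Let $a$ be the barycenter of $\sigma$, $b=p(a)$ and $\gamma(r)=(1-\frac r2)b+\frac r2m$ for $r\in I$. Let $f:D^j\to E$ be $f(x)=(1-\frac{|x|}2)a+\frac{|x|}2g(x/|x|)$, $f(0)=a$. Then $pf(x)=\gamma(|x|)$. Lift $(x,u)\mapsto\gamma(|x|+u(1-|x|))$ on $D^j\times I$ to a map $G'$ with $G'_0=f$.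

**Step 2: cutting out a disk over one point.** For $0<r<1$ consider on $\{|x|\le r\}$ the map
$$x\mapsto G'\Big(x,\frac{r-|x|}{1-|x|}\Big).$$
It lies over $\gamma(r)$, since $|x|+u(1-|x|)=r$ for $u=\frac{r-|x|}{1-|x|}$. If $j\ge1$ and $|x|=r$, then $u=0$ and the value is $f(x)=(1-\frac r2)a+\frac r2g(x/r)$. Since $|x|\le r$ and $0\le u\le r$, the map converges uniformly to $G'(0,0)=a$ as $r\to0$. For small $r$ its image lies in $St(\sigma)$. As $s(\gamma(r))=\frac r2>0$ and $\mu(\gamma(r))=m$, composing with $\lambda\circ D_0$ gives a map $\{|x|\le r\}\to p_\sigma^{-1}(m)$, equal to $g(x/r)$ for $|x|=r$. Rescaling by $1/r$ gives a map $D^j\to p_\sigma^{-1}(m)$ extending $g$. $\square$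

Propositions 8 and 9 prove part (1) of Theorem B.

For the last implication we use Michael's theorem (*Continuous selections II*, Ann. of Math. 64 (1956), Thm 1.2). A set-valued map $\Psi$ from $X$ to subsets of $Y$ is *lower semicontinuous* if $\{x:\Psi(x)\cap O\ne\emptyset\}$ is open for every open $O\subset Y$; a *selection* is a continuous $G$ with $G(x)\in\Psi(x)$. A family $\mathcal S$ of subsets of $Y$ is *equi-$LC^{n-1}$* if for every $y\in\bigcup\mathcal S$ and every neighborhood $O$ of $y$ there is a neighborhood $O'$ of $y$ such that, for all $S\in\mathcal S$ and $1\le j\le n$, every map $S^{j-1}\to O'\cap S$ extends to a map $D^j\to O\cap S$. The condition $\dim_X(X\setminus A)\le n$ concerns closed subsets of $X$ contained in $X\setminus A$ and holds if $\dim X\le n$. The theorem reads: *let $X$ be paracompact, $A\subset X$ closed, $\dim_X(X\setminus A)\le n$, $Y$ a complete metric space, and $\Psi$ a lower semicontinuous map from $X$ to a family of nonempty closed subsets of $Y$ which is equi-$LC^{n-1}$ and whose members are $(n-1)$-connected. Then every selection of $\Psi|_A$ extends to a selection of $\Psi$.*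

**Proposition 10.** If (L) and (F) hold, then $p$ is $n$-soft.

*Proof.* **Step 1: fibers of stars.** We show that all fibers of $St(\sigma)\to St(\tau)$, $\tau=p(\sigma)$, are $(n-1)$-connected. Let $y\in St(\tau)$. By (3), $D_\varphi$ deforms $F=St(\sigma)\cap p^{-1}(y)$ within itself into $F_1=W_1\cap p^{-1}(y)$ and fixes $F_1$. By Lemma 1, $F_1$ is homeomorphic to $\{\alpha\in\sigma^\circ:p(\alpha)=\alpha(y)\}$ if $s(y)=0$, and to the product of this set with $p_\sigma^{-1}(\mu(y))$ if $s(y)>0$. The first factor is nonempty and convex, and the second is $(n-1)$-connected by (L). So $F_1$ is $(n-1)$-connected. Then so is $F$: it is nonempty, and for $g:S^{j-1}\to F$ with $1\le j\le n$ the map $D_0g$ extends to a disk in $F_1$, to which the homotopy $D_\varphi g$ from $D_0g$ to $g$ is attached as a collar.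

**Step 2: small neighborhoods.** This step shows that the conclusion of Step 1 persists at every scale. Let $e\in\sigma^\circ$, $b=p(e)$, $0<\kappa\le1$, and
$$W_\kappa(e)=\{(1-\kappa)e+\kappa y:\ y\in St(\sigma)\}=\{x\in St(\sigma):\ x_v>(1-\kappa)e_v\ \ \forall v\in\sigma\}.$$
For the second equality, given $x$ in the right-hand set, $y=(x-(1-\kappa)e)/\kappa$ has nonnegative coordinates with sum $1$, the same support as $x$, and positive coordinates on $\sigma$. So the sets $W_\kappa(e)$ are open, and they form a neighborhood base at $e$ because $|x-e|=\kappa|y-e|$. In the same way the sets $(1-\kappa)b+\kappa St(\tau)$ are open neighborhoods of $b\in\tau^\circ$. By Step 1, $p(St(\sigma))=St(\tau)$, so $W_\kappa(e)$ is mapped onto $(1-\kappa)b+\kappa St(\tau)$. Every point $e$ of $E$ lies in some $\sigma^\circ$; hence $p$ is open.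

For $b'\in B$ the set $W_\kappa(e)\cap p^{-1}(b')$ is empty unless $b'=(1-\kappa)b+\kappa y'$ with $y'\in St(\tau)$. In that case it is the homothetic copy $(1-\kappa)e+\kappa(St(\sigma)\cap p^{-1}(y'))$, which is $(n-1)$-connected by Step 1. So spheres $S^{j-1}$, $1\le j\le n$, in $W_\kappa(e)\cap p^{-1}(b')$ bound disks in the same set. Hence the family $\{p^{-1}(b')\}_{b'\in B}$ is equi-$LC^{n-1}$.

**Step 3: the selection.** We apply Michael's theorem. Let $(X,A,g,h)$ be as in Definition 1, let $Y=E$, a compact and hence complete metric space, and $\Psi(x)=p^{-1}(h(x))$. For open $O\subset E$ we have $\{x:\Psi(x)\cap O\neq\emptyset\}=h^{-1}(p(O))$, which is open since $p$ is open. The values are closed, and by (F) they are nonempty and $(n-1)$-connected. Finally $g$ is a selection of $\Psi|_A$. The theorem gives a selection $G$ of $\Psi$ extending $g$, that is, $pG=h$ and $G|_A=g$. $\square$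

Propositions 3 and 10 give the first equivalence in part (2) of Theorem B, and part (1) gives the second. In particular, a PL map of compact polyhedra is $n$-soft for all $n$ if and only if it is a Serre fibration with weakly contractible fibers.

## 11. The cone over a sphere: $n$ cannot be raised, nor cubes replaced by compacta

Let $E$ be the cone over $\partial\Delta^{n+1}$ with apex $e$, let $B=[0,1]$ be a $1$-simplex, $p(e)=0$, and $p(v)=1$ for all other vertices. Up to homeomorphism, $E=D^{n+1}$ and $p(x)=|x|$; for $n=0$ this is the fold of Section 1.

The fiber over $0$ is a point and the others are $S^n$, so (F) holds. The map $p_{\{e\}}$ is $\partial\Delta^{n+1}\cong S^n\to\{1\}$. For $\sigma\not\ni e$ the map $p_\sigma$ is $\{e\}\to\{0\}$. For $\sigma\ni e$ with $\sigma\ne\{e\}$ the link of $p(\sigma)$ is empty. So (L) holds as well, and by Theorem B the map $p$ is $n$-soft and a Serre $n$-fibration.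

**Statement 1.** $p$ is not a Serre $(n+1)$-fibration. So the number $n$ in Theorem A is optimal.

*Proof.* Identify $I^{n+1}$ with $D^{n+1}$ and suppose $G$ lifts $H(x,t)=|x|+t(1-|x|)$ on $D^{n+1}\times I$ with $G_0=\mathrm{id}$. On $S^n$ we have $|G|=1$ for all $t$, so $G_1|_{S^n}$ is homotopic to $\mathrm{id}_{S^n}$. But $G_1$ maps $D^{n+1}$ into $S^n$, since $H(\cdot,1)=1$; so $G_1|_{S^n}$ is homotopic to a constant. This is a contradiction. $\square$

**Statement 2.** $p$ lacks the homotopy lifting property for some $n$-dimensional compactum, although it has it for all simplicial complexes of dimension $\le n$.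

*Proof.* The second half was noted at the beginning of Section 6. For the first, let $X$ be the one-point compactification of $\bigsqcup_{i\ge1}S^n_i$, where each $S^n_i$ is a copy of $S^n$; it has dimension $n$. Put $f(x)=x/i$ on $S^n_i$, $f(\infty)=0$ and $H(x,t)=|f(x)|+t(1-|f(x)|)$. Suppose $G$ lifts $H$ with $G_0=f$. On $S^n_i$ we have $|G|\ge1/i>0$, and $G/|G|$ is a homotopy from $\mathrm{id}_{S^n}$ to $G_1|_{S^n_i}$, because $|G_1|=1$. On the other hand, by continuity at $\infty$ the set $G_1(S^n_i)$ lies close to the point $G_1(\infty)\in S^n$ for large $i$. Then $G_1|_{S^n_i}:S^n_i\to S^n$ is not surjective, hence homotopic to a constant map, a contradiction. $\square$
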